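\title{The approximation property for distributions of finite order}

\begin{abstract}
We prove that the space $\mathcal D'^m(\Omega)$ of distributions of order at most $m$ on an open set $\Omega\subset\mathbb R^n$, with the strong topology, has the approximation property for every $m\ge 0$ and $n\ge 1$. For $\Omega=\mathbb R^n$ this answers a question recorded as open in Schwartz's 1958 lectures. The problem is reduced to the dual of the Banach space $C^m(\mathbb T^n)$, which is shown to have the bounded approximation property with constant $\sqrt2$. The proof splits a functional into a part that can be approximated by Fej\'er means and a part that lives in an $L^1$-space of sections of a Borel field of finite-dimensional spaces, where it can be approximated by averaging. The same splitting gives the approximation property for $\mathcal E'^m(\Omega)$ and a description of $C^m(\mathbb T^n)^*$ up to isomorphism.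
\end{abstract}

\section{Introduction}\label{sec:intro}

All locally convex spaces in this paper are Hausdorff and complex. For such a space $L$ with topological dual $L'$, let $\mathcal L_c(L,L)$ be the space of continuous linear maps $L\to L$ with the topology of uniform convergence on the compact discs of $L$, a disc being a convex balanced set. Identify $L'\otimes L$ with the continuous linear maps of finite rank. The space $L$ has the \emph{approximation property} if $L'\otimes L$ is dense in $\mathcal L_c(L,L)$: on a compact disc, every operator can be imitated to any accuracy by one that uses finitely many linear forms and finitely many vectors.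

Fix integers $n\ge1$, $m\ge0$ and an open set $\Omega\subset\mathbb R^n$. For a compact set $K\subset\Omega$ let $\mathcal D^m_K$ be the Banach space of $C^m$ functions on $\mathbb R^n$ with support in $K$, normed by $\sup_{|\alpha|\le m}\sup_x|\partial^\alpha f(x)|$. The union $\mathcal D^m(\Omega)$ of these spaces carries their strict inductive limit topology, the finest locally convex topology for which all inclusions $\mathcal D^m_K\to\mathcal D^m(\Omega)$ are continuous. Its dual $\mathcal D'^m(\Omega)$ is the space of distributions of order at most $m$ on $\Omega$. We give it the \emph{strong topology}, defined by the seminorms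
\[
p_S(u)=\sup_{f\in S}|\langle f,u\rangle|,\qquad S\subset\mathcal D^m(\Omega)\ \text{bounded}.
\]
For $\Omega=\mathbb R^n$ we write $\mathcal D^m$ and $\mathcal D'^m$.

The spaces $\mathcal D^m$, and the spaces $\mathcal D$, $\mathcal D'$, $\mathcal E$, $\mathcal E'$, $\mathcal S$, $\mathcal S'$ with their usual topologies, are known to have the approximation property. Schwartz's 1958 lectures \cite{Schwartz} record as open the question ``whether $\mathcal D'^m$ with the strong topology has the approximation property or not.'' The problem we solve is to determine all pairs $(m,n)$ for which $\mathcal D'^m(\mathbb R^n)$ has it. The answer is: every pair.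

\begin{theorem}\label{thm:D}
Let $n\ge1$, $m\ge0$ and let $\Omega\subset\mathbb R^n$ be open. The strong dual $\mathcal D'^m(\Omega)$ of $\mathcal D^m(\Omega)$ has the approximation property. More precisely, there is an equicontinuous net of finite rank operators on $\mathcal D'^m(\Omega)$ converging to the identity uniformly on compact sets.
\end{theorem}

The same method treats distributions with compact support. Let $C^m(\Omega)$ be the Fr\'echet space of $C^m$ functions on $\Omega$ with the seminorms $\max_{|\alpha|\le m}\sup_K|\partial^\alpha f|$, $K\subset\Omega$ compact.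

\begin{theorem}\label{thm:E}
The strong dual $\mathcal E'^m(\Omega)$ of $C^m(\Omega)$ has the approximation property for all $m\ge0$, $n\ge1$ and open $\Omega\subset\mathbb R^n$.
\end{theorem}

To see why $\mathcal D'^m$ differs from $\mathcal D'$, consider smoothing. Let $\rho\ge0$ be smooth with compact support and integral $1$, and put $\rho_\varepsilon(x)=\varepsilon^{-n}\rho(x/\varepsilon)$. On a bounded subset of $\mathcal D$ every derivative is uniformly bounded, so the estimate $\sup|\partial^\alpha(\rho_\varepsilon*f-f)|\le C\varepsilon\sup|\nabla\partial^\alpha f|$ makes $\rho_\varepsilon*f\to f$ uniform on bounded sets; by transposition, smoothing converges in the strong topology of $\mathcal D'$. On a bounded subset of $\mathcal D^m$ there is no derivative of order $m+1$ to spend. Already for $m=0$ the smoothings $\rho_\varepsilon=\rho_\varepsilon*\delta_0$ of the Dirac measure do not converge strongly to $\delta_0$: if $S$ is the set of continuous $f$ with $|f|\le1$ and support in the closed unit ball, then testing with functions $0\le f\le1$ that equal $1$ at $0$ and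 have very small support gives $p_S(\delta_0-\rho_\varepsilon)\ge1$ for every $\varepsilon$. Approximating operators for $\mathcal D'^m$ must therefore be adapted to the distributions they approximate.

The question is local, and a partition of unity transfers it to the torus $\mathbb T^n=\mathbb R^n/\mathbb Z^n$. The following notation is used throughout. Let $X=C^m(\mathbb T^n)$. Let $Y=C^{m-1}(\mathbb T^n)$ with the norm $\max_{|\alpha|\le m-1}\|\partial^\alpha f\|_\infty$ and let $j\colon X\to Y$ be the inclusion; if $m=0$ put $Y=\{0\}$ and $j=0$. Let $N$ be the number of multi-indices $\alpha$ with $|\alpha|=m$, let $|\cdot|$ be the Euclidean norm on $\mathbb C^N$, and let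
\[
Df=(\partial^\alpha f)_{|\alpha|=m}
\]
be the vector of top-order derivatives (so $Df=f$ if $m=0$). We give $X$ the norm
\[
\|f\|_X=\max\Bigl(\|jf\|_Y,\ \sup_x|Df(x)|\Bigr),
\]
which is equivalent to the usual norm of $C^m(\mathbb T^n)$ and satisfies $\|\partial^\alpha f\|_\infty\le\|f\|_X$ for $|\alpha|\le m$. The core of the paper is the following theorem.

\begin{theorem}\label{thm:torus}
The space $X^*=C^m(\mathbb T^n)^*$ has the bounded approximation property with constant $\sqrt2$: for every compact $K\subset X^*$ and $\varepsilon>0$ there is a bounded finite rank operator $T$ on $X^*$ with $\|T\|\le\sqrt2$ and $\sup_{u\in K}\|Tu-u\|\le\varepsilon$.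
\end{theorem}

Let $P\subset X^*$ be the norm closure of $j^*Y^*$, the closure of the functionals of order at most $m-1$. On $P$ smoothing does converge in norm. What obstructs smoothing is the $m$-th order derivatives of singular measures. Modulo $P$ these form a module over the bounded Borel functions; hence they are sections of a Borel field of finite-dimensional spaces, they form a space of $L^1$ type, and this part splits off. Carried out for one measure at a time, the splitting proves Theorem~\ref{thm:torus}. Carried out for all measures at once, it identifies $X^*$. In the next statement $\cong$ means isomorphism of Banach spaces, $M([0,1])$ is the space of complex Borel measures on $[0,1]$, a function $\varphi\in C^\infty(\mathbb T^n)$ is regarded as the functional $f\mapsto\int f\varphi\,dx$, and $W^{m,\infty}(\mathbb T^n)$ is the space of $g\in L^\infty(\mathbb T^n)$ whose weak derivatives of order at most $m$ lie in $L^\infty(\mathbb T^n)$, normed by $\max_{|\alpha|\le m}\|\partial^\alpha g\|_\infty$.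

\begin{theorem}\label{thm:structure}
The subspace $P$ is the range of a norm-one projection of $X^*$ if $P\ne0$, and $X^*\cong P\oplus M([0,1])$. If $m\ge1$, then $P$ is separable, it is the closure of $C^\infty(\mathbb T^n)$ in $X^*$, and $P^*\cong W^{m,\infty}(\mathbb T^n)$. Hence for $m\ge1$
\[
C^m(\mathbb T^n)^{**}\cong W^{m,\infty}(\mathbb T^n)\oplus M([0,1])^*.
\]
\end{theorem}

Section~\ref{sec:two} presents the two approximation procedures, averaging and smoothing, and shows where each fails. Section~\ref{sec:model} combines them by hand for functionals carried by a circle in $\mathbb T^2$. Sections~\ref{sec:field} and~\ref{sec:torus} prove Theorem~\ref{thm:torus}, Section~\ref{sec:local} deduces Theorems~\ref{thm:D} and~\ref{thm:E}, and Section~\ref{sec:structure} proves Theorem~\ref{thm:structure}, which the other results do not use.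

\section{Averaging and smoothing}\label{sec:two}

\subsection{Representation by measures}

Let $M$ be the space of complex Borel measures on $\mathbb T^n$. For $\nu=(\nu_\alpha)_{|\alpha|=m}\in M^N$ choose a finite positive Borel measure $\mu$ with $\nu=h\mu$, $h\colon\mathbb T^n\to\mathbb C^N$ integrable (for instance $\mu=\sum_\alpha|\nu_\alpha|$). The positive measure $|\nu|=|h|\mu$ does not depend on the choice of $\mu$, and we put $\|\nu\|=|\nu|(\mathbb T^n)$. Thus $\|h\mu\|=\|h\|_1$, the norm of $h$ in
\[
L^1_\mu=L^1(\mu;\ell_2^N),
\]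
$\|\varphi\nu\|=\int|\varphi|\,d|\nu|$ for bounded Borel $\varphi$, and the norm is additive on sums of mutually singular measures. Under the bilinear pairing $\langle g,\nu\rangle=\sum_\alpha\int g_\alpha\,d\nu_\alpha$ the space $M^N$ is isometrically the dual of $C(\mathbb T^n;\ell_2^N)$. Indeed, the Riesz representation theorem applied to each component produces $\nu=h\mu$; the bound $|\langle g,\nu\rangle|\le\|g\|_\infty\|h\|_1$ is the Cauchy--Schwarz inequality; and it is sharp, because $\bar h/|h|$ can be approximated in $L^1(|\nu|;\ell_2^N)$ by continuous $g$, which can be taken with $|g|\le1$ after composing with the nearest-point map onto the unit ball of $\mathbb C^N$.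

For any $\nu\in M^N$ and any finite positive Borel measure $\mu$, the Lebesgue decomposition reads $\nu=h\mu+\nu_s$ with $h\in L^1_\mu$ and $|\nu_s|\perp\mu$. It is linear in $\nu$, we have $\|\nu\|=\|h\|_1+\|\nu_s\|$, and $h\mu=1_A\nu$ for any Borel set $A$ with $\mu(\mathbb T^n\setminus A)=0$ and $|\nu_s|(A)=0$. We call $h$ the \emph{$\mu$-density} of $\nu$.

The adjoint of $D\colon X\to C(\mathbb T^n;\ell_2^N)$ is the map $D^*\colon M^N\to X^*$, $\langle f,D^*\nu\rangle=\sum_{|\alpha|=m}\int\partial^\alpha f\,d\nu_\alpha$.

\begin{lemma}\label{lem:rep}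
The maps $j^*\colon Y^*\to X^*$ and $D^*\colon M^N\to X^*$ are contractions, and every $u\in X^*$ can be written as $u=j^*y+D^*\nu$ with $y\in Y^*$, $\nu\in M^N$ and $\|y\|+\|\nu\|=\|u\|$.
\end{lemma}

\begin{proof}
By the choice of the norm, $f\mapsto(jf,Df)$ is an isometry of $X$ into $Y\oplus_\infty C(\mathbb T^n;\ell_2^N)$, so $j$ and $D$ are contractions. The dual of this sum is $Y^*\oplus_1M^N$, and a norm-preserving Hahn--Banach extension of $u$ is a pair $(y,\nu)$ as required.
\end{proof}

\subsection{Averaging}

\begin{lemma}\label{lem:avg}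
Let $\mu$ be a finite positive Borel measure on $\mathbb T^n$, $h_1,\dots,h_r\in L^1_\mu$ and $\varepsilon>0$. There is a finite rank contraction $E_0$ of $L^1_\mu$ with $\|E_0h_i-h_i\|_1<\varepsilon$ for all $i$.
\end{lemma}

\begin{proof}
Choose simple functions $s_i$ with $\|h_i-s_i\|_1<\varepsilon/2$ and a finite Borel partition of $\mathbb T^n$ on whose cells all $s_i$ are constant. Let $E_0h$ equal the $\mu$-average of $h$ on each cell of positive measure and $0$ on the null cells. Then $E_0$ has finite rank, and it is a contraction since $\int_C|E_0h|\,d\mu=|\int_Ch\,d\mu|\le\int_C|h|\,d\mu$ for each cell $C$. As $E_0s_i=s_i$, we get $\|E_0h_i-h_i\|_1\le\|E_0(h_i-s_i)\|_1+\|s_i-h_i\|_1<\varepsilon$.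
\end{proof}

Averaging settles two families of cases. Let $m=0$, so that $X^*=M$. Given $\nu_1,\dots,\nu_r\in M$, put $\mu=\sum_i|\nu_i|$ and let $T\nu=(E_0h)\mu$, where $h$ is the $\mu$-density of $\nu$. This $T$ is a finite rank contraction of $M$, and by Lemma~\ref{lem:avg} it moves each $\nu_i$ as little as we wish. Let next $n=1$ and $m\ge1$. The bounded map $f\mapsto f^{(m)}+\int f$ from $C^m(\mathbb T)$ to $C(\mathbb T)$ is injective (integrate to get $\int f=0$; then $f^{(m)}=0$ forces the periodic function $f$ to be constant) and surjective (take $m$ successive mean-zero primitives of $g-\int g$ and add $\int g$). So $X^*\cong M(\mathbb T)$, and the operators for $m=0$ can be transported. These cases suggest a positive answer in general.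

For $n\ge2$ and $m\ge1$ the components of $Df$ are not independent, so the measure $\nu$ in Lemma~\ref{lem:rep} is far from unique, and the recipe ``take the $\mu$-density and average it'' does not define an operator on $X^*$. It fails at the first step.

\begin{example}\label{ex:arc}
Let $n=2$, $m=1$, let $e_1,e_2$ be the standard basis of $\mathbb C^2$, and let $\lambda$ be the length measure on the circle $\{0\}\times\mathbb T$, that is, $\int g\,d\lambda=\int_{\mathbb T}g(0,t)\,dt$. Then $D^*(e_2\lambda)=0$, because $\int_{\mathbb T}\partial_2f(0,t)\,dt=0$. Let $\mu$ be the restriction of $\lambda$ to the arc $\{0\}\times[0,\frac12]$. The part of $e_2\lambda$ that is absolutely continuous with respect to $\mu$ is $e_2\mu$, and $\langle f,D^*(e_2\mu)\rangle=f(0,\frac12)-f(0,0)$, which is not zero.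
\end{example}

The discrepancy in this example is a functional of order $0$, an element of $j^*Y^*$. This suggests working modulo $P$, provided that $P$ itself can be handled by other means.

\subsection{Smoothing}

For $k\ge1$ let $\phi_k(s)=\sum_{|\xi|<k}(1-|\xi|/k)e^{2\pi i\xi s}=\frac1k\bigl(\sin\pi ks/\sin\pi s\bigr)^2$ be the Fej\'er kernel on $\mathbb T$, let $\Phi_k(x)=\phi_k(x_1)\cdots\phi_k(x_n)$, and let $F_kf=\Phi_k*f$. The kernel $\Phi_k$ is nonnegative, even, and has integral $1$. Since $\phi_k(s)\le 1/(k\sin^2\pi\delta)$ for $\delta\le|s|\le\frac12$, we have $\int_{-1/2}^{1/2}\phi_k(s)|s|\,ds\le\delta+1/(k\sin^2\pi\delta)$ for every $\delta\in(0,\frac12)$, so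
\[
\eta_k:=n\int_{-1/2}^{1/2}\phi_k(s)\,|s|\,ds\longrightarrow0 .
\]
If $g\in C^1(\mathbb T^n)$ and all first-order derivatives of $g$ are bounded by $b$, then $|g(x-t)-g(x)|\le b\sum_i|t_i|$ for $t\in[-\frac12,\frac12]^n$; integrating against $\Phi_k(t)\,dt$ gives
\begin{equation}\label{eq:fejer}
\|F_kg-g\|_\infty\le b\,\eta_k .
\end{equation}

\begin{lemma}\label{lem:fejer}
Each $F_k$ is a finite rank contraction of $X$, and $F_k^*p\to p$ in norm for every $p\in P$. If $m\ge1$, then $L^1(\mathbb T^n)\subset j^*Y^*$, the functional $F_k^*u$ is a trigonometric polynomial for every $u\in X^*$, and $P$ is the closure in $X^*$ of the trigonometric polynomials.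
\end{lemma}

\begin{proof}
We have $\partial^\alpha F_kf=\Phi_k*\partial^\alpha f$. Since $\Phi_k\,dt$ is a probability measure, $|DF_kf(x)|=|\int\Phi_k(t)Df(x-t)\,dt|\le\sup|Df|$, and the same bound holds for each single derivative; so $F_k$ is a contraction. With $e_\xi(x)=e^{2\pi i\xi\cdot x}$ and $\hat f(\xi)=\int fe_{-\xi}\,dx$ we have $F_kf=\sum_\xi\hat\Phi_k(\xi)\hat f(\xi)e_\xi$, a sum over a fixed finite set, so $F_k$ has finite rank. If $m=0$ then $P=0$ and the proof is complete.

Let $m\ge1$. For $\|f\|_X\le1$ and $|\alpha|\le m-1$ the first-order derivatives of $\partial^\alpha f$ are bounded by $1$, so \eqref{eq:fejer} gives $\|jF_k-j\|_{X\to Y}\le\eta_k$. Taking adjoints, $\|F_k^*j^*-j^*\|\le\eta_k\to0$. As $\|F_k^*\|\le1$ and $j^*Y^*$ is dense in $P$, we get $F_k^*p\to p$ for all $p\in P$. For $\varphi\in L^1(\mathbb T^n)$ the formula $f\mapsto\int f\varphi\,dx$ defines an element of $Y^*$, so $L^1(\mathbb T^n)\subset j^*Y^*$. For $u\in X^*$,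
\[
\langle f,F_k^*u\rangle=\sum_\xi\hat\Phi_k(\xi)\hat f(\xi)\langle e_\xi,u\rangle=\int f\cdot\sum_\xi\hat\Phi_k(\xi)\langle e_\xi,u\rangle e_{-\xi}\,dx ,
\]
so $F_k^*u$ is a trigonometric polynomial. Trigonometric polynomials lie in $P$, and every $p\in P$ is the limit of the polynomials $F_k^*p$.
\end{proof}

The proof spends exactly the one derivative that separates $X$ from $Y$. For $m\ge1$ the lemma says that $P$ is precisely the set of $u\in X^*$ with $F_k^*u\to u$. To see what lies outside $P$ we use the following test:
\begin{equation}\label{eq:test}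
\text{if $(f_l)$ is bounded in $X$ and $\|jf_l\|_Y\to0$, then $\langle f_l,p\rangle\to0$ for every $p\in P$.}
\end{equation}
For $p=j^*y$ this holds because $|\langle f_l,j^*y\rangle|\le\|jf_l\|_Y\|y\|$, and it extends to the closure because $(f_l)$ is bounded. The next lemma supplies test sequences whose top derivative concentrates on a null set.

\begin{lemma}\label{lem:null}
Let $m\ge1$ and let $K\subset\mathbb T$ be a nonempty compact set of Lebesgue measure zero.
\begin{enumerate}
\item[(a)] There are real functions $f_l\in C^m(\mathbb T)$ with $|f_l^{(m)}|\le1$, $f_l^{(m)}\to1_K$ pointwise, and $f_l^{(i)}\to0$ uniformly for $0\le i<m$.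
\item[(b)] If $\tau$ is a Borel probability measure on $\mathbb T^n$ carried by $K\times\mathbb T^{n-1}$, then the functional $u_\tau\colon f\mapsto\int\partial_1^mf\,d\tau$ satisfies $\|u_\tau-p\|\ge1$ for all $p\in P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g_l(s)=\max(0,1-l\operatorname{dist}(s,K))$ and $c_l=\int g_l$. Then $0\le g_l\le1$, $g_l\to1_K$ pointwise, and $c_l\to0$ by dominated convergence because $K$ is null. The function $G_l=g_l-c_l$ has mean zero, $|G_l|\le1$, $G_l\to1_K$ pointwise, and $\|G_l\|_{L^1}\le2c_l$. A real continuous function $G$ of mean zero on $\mathbb T$ has a periodic primitive of mean zero; this primitive vanishes somewhere, so it is bounded by $\|G\|_{L^1}$, and therefore so is its own $L^1$ norm. Taking mean-zero primitives of $G_l$ successively $m$ times yields $f_l$ with $f_l^{(m)}=G_l$ and $\|f_l^{(i)}\|_\infty\le2c_l$ for $i<m$.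

(b) Regard $f_l$ as a function of $x_1$ on $\mathbb T^n$. The only nonzero component of $Df_l$ is $\partial_1^mf_l=G_l(x_1)$, so $\|f_l\|_X\le1$ for large $l$, and $\|jf_l\|_Y\le 2c_l\to0$. By dominated convergence $\langle f_l,u_\tau\rangle\to\tau(K\times\mathbb T^{n-1})=1$, and by \eqref{eq:test} $\langle f_l,p\rangle\to0$. Hence $\|u_\tau-p\|\ge1$.
\end{proof}

In particular $\|F_k^*u_\tau-u_\tau\|\ge1$ for all $k$, for instance when $\tau$ is a point mass. Smoothing handles $P$ and nothing else.

\section{A model case: a circle in $\mathbb T^2$}\label{sec:model}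

Let $n=2$, $m=1$, so that $Df=\nabla f$ and $j^*Y^*$ consists of the measures on $\mathbb T^2$. Let $\Gamma=\{0\}\times\mathbb T$ and let $\lambda$ be the length measure on $\Gamma$, as in Example~\ref{ex:arc}. We approximate the functionals
\[
\langle f,D^*(h\lambda)\rangle=\int_{\mathbb T}\bigl(h_1\,\partial_1f+h_2\,\partial_2f\bigr)(0,t)\,dt,\qquad h=(h_1,h_2)\in L^1_\lambda .
\]

\emph{The tangential part lies in $P$.} If $h_2$ is smooth, integration by parts along $\Gamma$ turns $D^*(h_2e_2\lambda)$ into the measure $-h_2'\lambda$. Smooth functions are dense in $L^1(\lambda)$, $D^*$ is a contraction and $P$ is closed, so $D^*(h_2e_2\lambda)\in P$ for all $h_2\in L^1(\lambda)$.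

\emph{The normal part is determined modulo $P$.} We claim that if $\nu=(\nu_1,\nu_2)\in M^2$ and $D^*\nu\in P$, then the restriction of $\nu_1$ to $\Gamma$ is zero. Take $f_l$ from Lemma~\ref{lem:null}(a) with $K=\{0\}$ and let $\psi\in C^\infty(\mathbb T)$. The functions $f_l(x_1)\psi(x_2)$ are bounded in $X$ and tend to $0$ uniformly, so by \eqref{eq:test}
\[
0=\lim_l\Bigl(\int f_l'(x_1)\psi(x_2)\,d\nu_1+\int f_l(x_1)\psi'(x_2)\,d\nu_2\Bigr)=\int_\Gamma\psi(x_2)\,d\nu_1 .
\]
This holds for all smooth $\psi$, which proves the claim.

\emph{The operator.} For $u=p+D^*\nu$ with $p\in P$ let $Qu\in L^1(\lambda)$ be the $\lambda$-density of $\nu_1$. By the claim, applied to the difference of two representations, $Qu$ depends only on $u$; by Lemma~\ref{lem:rep}, $Q$ is defined on all of $X^*$ and $\|Q\|\le1$. Let $Jw=D^*(we_1\lambda)$ for $w\in L^1(\lambda)$, let $E$ be an averaging operator on $L^1(\lambda)$, and put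
\[
T=JEQ+F_k^*(1-JQ).
\]
Both terms have finite rank. For $u=D^*(h\lambda)$ we have $Qu=h_1$ and $p:=(1-JQ)u=D^*(h_2e_2\lambda)\in P$, so
\[
\|Tu-u\|\le\|Eh_1-h_1\|_1+\|F_k^*p-p\|,
\]
and for finitely many such $u$ both terms are made small by Lemmas~\ref{lem:avg} and~\ref{lem:fejer}.

The normal component is averaged and the tangential component is smoothed. For a general measure $\mu$ there is no curve to provide a normal direction, and for $m\ge2$ one has to decide which combinations of $m$-th order derivatives play the role of the normal. What survives from the computation is the role of $\psi$: multiplying a test function by $\psi$ costs, by Leibniz' rule, only terms of lower order, which $P$ absorbs. This localization property alone produces the splitting.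

\section{The field of projections attached to a measure}\label{sec:field}

We return to arbitrary $n\ge1$ and $m\ge0$. Let
\[
\mathcal N=\{\nu\in M^N:\ D^*\nu\in P\},
\]
a closed subspace of $M^N$. The kernel of $D^*$ is not stable under cutting a measure off (Example~\ref{ex:arc}), but $\mathcal N$ is.

\begin{lemma}\label{lem:module}
If $\nu\in\mathcal N$ and $\varphi$ is a bounded Borel function on $\mathbb T^n$, then $\varphi\nu\in\mathcal N$.
\end{lemma}

\begin{proof}
First let $\varphi\in C^\infty(\mathbb T^n)$, and let $M_\varphi$ denote multiplication by $\varphi$, a bounded operator on $X$ and on $Y$. By Leibniz' rule, $D(\varphi f)-\varphi Df$ involves only derivatives of $f$ of order at most $m-1$, so $D(\varphi f)-\varphi Df=C_\varphi jf$ with a bounded operator $C_\varphi\colon Y\to C(\mathbb T^n;\ell_2^N)$; for $m=0$ both sides vanish. Therefore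
\[
\langle f,D^*(\varphi\nu)\rangle=\langle\varphi Df,\nu\rangle=\langle D M_\varphi f,\nu\rangle-\langle C_\varphi jf,\nu\rangle,
\]
that is, $D^*(\varphi\nu)=M_\varphi^*D^*\nu-j^*C_\varphi^*\nu$. The second term lies in $j^*Y^*$. From $jM_\varphi=M_\varphi j$ we get $M_\varphi^*j^*=j^*M_\varphi^*$, so $M_\varphi^*$ maps $j^*Y^*$ into itself and, by continuity, $P$ into $P$. Hence $D^*(\varphi\nu)\in P$.

Now let $\varphi$ be bounded and Borel. Since $C^\infty(\mathbb T^n)$ is uniformly dense in $C(\mathbb T^n)$, which is dense in $L^1(|\nu|)$, there are smooth $\varphi_k$ with $\|\varphi_k\nu-\varphi\nu\|=\int|\varphi_k-\varphi|\,d|\nu|\to0$. As $\mathcal N$ is closed, $\varphi\nu\in\mathcal N$.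
\end{proof}

The last step is the reason for taking the closure in the definition of $P$: the operators $C_{\varphi_k}$ need not stay bounded, and the limit need not have order $m-1$.

Fix a finite positive Borel measure $\mu$ on $\mathbb T^n$ and put $\mathcal N_\mu=\{h\in L^1_\mu:h\mu\in\mathcal N\}$. Since $h\mapsto h\mu$ is isometric, $\mathcal N_\mu$ is a closed subspace of $L^1_\mu$, and by Lemma~\ref{lem:module} it is stable under multiplication by $L^\infty(\mu)$. Such a subspace is described by a pointwise condition. To find it we pass to $L^2$, where an orthogonal projection is available, and show that this projection acts pointwise.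

\begin{lemma}\label{lem:proj}
There is a Borel map $\pi_\mu$ from $\mathbb T^n$ to the orthogonal projections of $\mathbb C^N$ such that $\mathcal N_\mu=\{h\in L^1_\mu:\pi_\mu h=h\ \mu\text{-a.e.}\}$, and $\pi_\mu h\in\mathcal N_\mu$ for every $h\in L^1_\mu$.
\end{lemma}

\begin{proof}
Let $L^2=L^2(\mu;\mathbb C^N)$ with inner product $(\cdot\,|\,\cdot)$. Since $\mu$ is finite, $L^2\subset L^1_\mu$ continuously, so $\mathcal N_2=\mathcal N_\mu\cap L^2$ is closed in $L^2$. It is stable under multiplication by every $\varphi\in L^\infty(\mu)$, and so is $\mathcal N_2^\perp$, because $(\varphi g\,|\,h)=(g\,|\,\bar\varphi h)$. Hence the orthogonal projection $\Pi$ onto $\mathcal N_2$ commutes with these multiplications. Let $e_\alpha$ be the constant basis fields and let $\pi(x)$ be the matrix with columns $(\Pi e_\alpha)(x)$.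

For bounded $h$ we have $\Pi h=\sum_\alpha\Pi(h_\alpha e_\alpha)=\sum_\alpha h_\alpha\Pi e_\alpha=\pi h$. For $h\in L^2$ put $\theta_k=1_{\{|h|\le k\}}$; then $\theta_k\Pi h=\Pi(\theta_kh)=\theta_k\pi h$ for all $k$, so $\Pi h=\pi h$ a.e. With $h=\Pi e_\alpha$ the identity $\Pi^2=\Pi$ becomes $\pi^2e_\alpha=\pi e_\alpha$, so $\pi^2=\pi$ a.e. For $\varphi\in L^\infty(\mu)$,
\[
\int\varphi\,\pi_{\beta\alpha}\,d\mu=(\Pi(\varphi e_\alpha)\,|\,e_\beta)=(\varphi e_\alpha\,|\,\Pi e_\beta)=\int\varphi\,\overline{\pi_{\alpha\beta}}\,d\mu ,
\]
so $\pi^*=\pi$ a.e. After choosing Borel representatives and redefining $\pi$ as $0$ on a Borel null set, $\pi(x)$ is an orthogonal projection for every $x$.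

Since $|\pi h|\le|h|$ pointwise, $h\mapsto\pi h$ is a contraction of $L^1_\mu$. It maps the dense subspace $L^2$ into the closed subspace $\mathcal N_\mu$, so $\pi h\in\mathcal N_\mu$ for all $h\in L^1_\mu$; in particular $\pi h=h$ implies $h\in\mathcal N_\mu$. Conversely, if $h\in\mathcal N_\mu$, then $1_{\{|h|\le k\}}h\in\mathcal N_2$ is fixed by $\pi$ for every $k$, so $\pi h=h$ a.e.
\end{proof}

Put
\[
\sigma_\mu=1-\pi_\mu,\qquad Z_\mu=\{h\in L^1_\mu:\sigma_\mu h=h\}=\sigma_\mu L^1_\mu .
\]
By Lemma~\ref{lem:proj}, for $h\in L^1_\mu$,
\begin{equation}\label{eq:sigma}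
h\mu\in\mathcal N\iff\sigma_\mu h=0 .
\end{equation}
The range of $\pi_\mu(x)$ is the ``tangential'' space at $x$, the range of $\sigma_\mu(x)$ the ``normal'' space, and $Z_\mu$ is the space of integrable normal fields.

\begin{example}\label{ex:fields}
(i) If $m=0$, then $P=0$ and $D^*$ is the identity of $M$, so $\mathcal N=0$, $\pi_\mu=0$ and $Z_\mu=L^1(\mu)$.

(ii) Let $m\ge1$ and let $\mu$ be Lebesgue measure. For smooth $h$, integration by parts shows that $D^*(h\,dx)$ is the function $(-1)^m\sum_\alpha\partial^\alpha h_\alpha$, which lies in $P$. By density $\mathcal N_\mu=L^1_\mu$, so $\pi_\mu=1$ and $Z_\mu=0$.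

(iii) Let $m\ge1$, $\mu=\delta_a$ and $0\ne c\in\mathbb C^N$. Let $\psi$ be smooth with compact support on $\mathbb R^n$ and equal to $\sum_{|\alpha|=m}\bar c_\alpha x^\alpha/\alpha!$ near $0$. In a chart around $a$, the functions $f_l(x)=l^{-m}\psi(l(x-a))$ are bounded in $X$, tend to $0$ in $Y$, and satisfy $\langle f_l,D^*(c\,\delta_a)\rangle=|c|^2$. By \eqref{eq:test}, $c\,\delta_a\notin\mathcal N$. So $\pi_\mu(a)=0$ and $Z_\mu=\mathbb C^N$.

(iv) For the circle of Section~\ref{sec:model}, $\mathcal N_\lambda=\{h:h_1=0\}$, so $\pi_\lambda$ and $\sigma_\lambda$ are the projections onto the tangent $\mathbb Ce_2$ and the normal $\mathbb Ce_1$.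
\end{example}

We can now repair the recipe that failed in Example~\ref{ex:arc}: the $\mu$-density of $\nu$ is not determined by the functional, but its normal component is.

\begin{lemma}\label{lem:QJ}
For $u=p+D^*\nu$ with $p\in P$ and $\nu\in M^N$, let $h$ be the $\mu$-density of $\nu$ and put $Q_\mu u=\sigma_\mu h$. Then $Q_\mu\colon X^*\to Z_\mu$ is well defined and linear, $\|Q_\mu\|\le1$, and $Q_\mu|_P=0$. The map $J_\mu\colon Z_\mu\to X^*$, $J_\mu z=D^*(z\mu)$, satisfies $\|J_\mu\|\le1$ and $Q_\mu J_\mu=\mathrm{id}_{Z_\mu}$.
\end{lemma}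

\begin{proof}
By Lemma~\ref{lem:rep} every $u\in X^*$ has such a representation. If $p+D^*\nu=p'+D^*\nu'$, then $D^*(\nu-\nu')=p'-p\in P$, so $\rho=\nu-\nu'\in\mathcal N$. The $\mu$-density of $\rho$ is $h-h'$, and $(h-h')\mu=1_A\rho$ for a Borel set $A$. By Lemma~\ref{lem:module}, $(h-h')\mu\in\mathcal N$, and \eqref{eq:sigma} gives $\sigma_\mu h=\sigma_\mu h'$. So $Q_\mu$ is well defined. It is linear because the Lebesgue decomposition is, and the representation $p=p+D^*0$ shows that it vanishes on $P$. With the representation of Lemma~\ref{lem:rep}, $\|Q_\mu u\|_1\le\|h\|_1\le\|\nu\|\le\|u\|$. Finally $\|J_\mu z\|\le\|z\mu\|=\|z\|_1$ and $Q_\mu J_\mu z=\sigma_\mu z=z$ for $z\in Z_\mu$.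
\end{proof}

\section{The bounded approximation property of $C^m(\mathbb T^n)^*$}\label{sec:torus}

\begin{proof}[Proof of Theorem~\ref{thm:torus}]
\emph{Finite sets.} Let $u_1,\dots,u_r\in X^*$ and $\varepsilon>0$. Write $u_i=q_i+D^*\nu_i$ with $q_i\in P$, put $\mu=\sum_i|\nu_i|$, and write $\nu_i=g_i\mu$ with $g_i\in L^1_\mu$. This choice of $\mu$ ensures that the $\nu_i$ have no singular part. Drop the index $\mu$ from $\pi,\sigma,Z,Q,J$. Put $z_i=Qu_i=\sigma g_i$ and
\[
p_i=u_i-JQu_i=q_i+D^*(\pi g_i\,\mu).
\]
Then $p_i\in P$, because $\pi g_i\in\mathcal N_\mu$ by Lemma~\ref{lem:proj}.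

By Lemma~\ref{lem:avg} there is a finite rank contraction $E_0$ of $L^1_\mu$ with $\|E_0z_i-z_i\|_1<\varepsilon/2$ for all $i$. An average of a normal field need not be normal, so we project back: $E=\sigma E_0|_Z$ is a finite rank contraction of $Z$, and $\|Ez_i-z_i\|_1=\|\sigma(E_0z_i-z_i)\|_1<\varepsilon/2$. By Lemma~\ref{lem:fejer} there is $k$ with $\|F_k^*p_i-p_i\|<\varepsilon/2$ for all $i$. Let
\[
T=JEQ+F_k^*(1-JQ),
\]
a bounded operator of finite rank on $X^*$. Since $u_i=Jz_i+p_i$ and $Tu_i=JEz_i+F_k^*p_i$,
\[
\|Tu_i-u_i\|\le\|J(Ez_i-z_i)\|+\|F_k^*p_i-p_i\|<\varepsilon .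
\]

\emph{The norm of $T$.} Let $u\in X^*$ be arbitrary, write $u=j^*y+D^*\nu$ as in Lemma~\ref{lem:rep}, and let $\nu=h\mu+\nu_s$ be the Lebesgue decomposition, so that $\|u\|=\|y\|+\|h\|_1+\|\nu_s\|$. Then $Qu=\sigma h$ and
\[
(1-JQ)u=j^*y+D^*\nu_s+D^*(\pi h\,\mu).
\]
This element need not lie in $P$, because of $D^*\nu_s$; that does no harm, since $F_k^*$ is a contraction of all of $X^*$. The vectors $\pi h(x)$ and $\sigma h(x)$ are orthogonal with sum $h(x)$, so $|\pi h|+|\sigma h|\le\sqrt2\,|h|$ pointwise. Therefore
\[
\|Tu\|\le\|\sigma h\|_1+\|y\|+\|\nu_s\|+\|\pi h\|_1\le\|y\|+\|\nu_s\|+\sqrt2\,\|h\|_1\le\sqrt2\,\|u\| .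
\]

\emph{Compact sets.} Let $K\subset X^*$ be compact and $\varepsilon>0$. Let $u_1,\dots,u_r$ be an $\varepsilon/6$-net of $K$ and take $T$ as above with $\|Tu_i-u_i\|<\varepsilon/2$. For $u\in K$ choose $i$ with $\|u-u_i\|\le\varepsilon/6$. Then $\|Tu-u\|\le\|(T-1)(u-u_i)\|+\|Tu_i-u_i\|\le(\sqrt2+1)\varepsilon/6+\varepsilon/2<\varepsilon$.
\end{proof}

The Euclidean norm on $\mathbb C^N$ in the definition of $\|\cdot\|_X$ is what makes $\pi$ and $\sigma$ contractions and yields the constant $\sqrt2$. Only the existence of a bound independent of $K$ and $\varepsilon$ matters below.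

\section{Localization: distributions on open sets}\label{sec:local}

We may assume $\Omega\ne\emptyset$. The plan is to factor the identity of $\mathcal D'^m(\Omega)$ through a product of copies of $X^*$, and the identity of $\mathcal E'^m(\Omega)$ through a direct sum of copies of $X^*$, and to apply Theorem~\ref{thm:torus} in finitely many coordinates.

\subsection{Preliminaries}

\begin{lemma}\label{lem:identity}
A locally convex space $L$ has the approximation property as soon as for every compact $K\subset L$ and every neighborhood $O$ of $0$ there is a continuous finite rank operator $U$ with $(U-1)K\subset O$.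
\end{lemma}

\begin{proof}
Let $v\colon L\to L$ be continuous and linear. A basic neighborhood of $v$ in $\mathcal L_c(L,L)$ is $\{w:(w-v)K\subset O\}$, where $K$ is a finite union of compact discs, hence compact, and $O$ is a neighborhood of $0$. Choose a neighborhood $O'$ of $0$ with $v(O')\subset O$ and $U$ with $(U-1)K\subset O'$. Then $vU$ is continuous of finite rank and $(vU-v)K\subset O$.
\end{proof}

From the definition of the inductive limit topology we use one fact: a seminorm on $\mathcal D^m(\Omega)$, or a linear map from $\mathcal D^m(\Omega)$ to a locally convex space, is continuous if and only if its restriction to every $\mathcal D^m_K$ is. Put $K_i=\{x\in\Omega:|x|\le i,\ \operatorname{dist}(x,\mathbb R^n\setminus\Omega)\ge1/i\}$ for $i\ge1$ (the last condition is void if $\Omega=\mathbb R^n$) and $K_0=K_{-1}=\emptyset$. These sets are compact, $K_i\subset\operatorname{int}K_{i+1}$, and their union is $\Omega$; so every compact subset of $\Omega$ lies in some $K_i$.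

\begin{lemma}\label{lem:bounded}
Every bounded set $S\subset\mathcal D^m(\Omega)$ is contained and bounded in $\mathcal D^m_K$ for some compact $K\subset\Omega$.
\end{lemma}

\begin{proof}
Suppose that $S$ lies in no $\mathcal D^m_{K_i}$. Then there are $f_i\in S$ and $x_i\in\Omega\setminus K_i$ with $f_i(x_i)\ne0$. A compact set $K\subset\Omega$ lies in $K_i$ for all large $i$, so $x_i\in K$ for only finitely many $i$. Hence $p(f)=\sup_ii\,|f(x_i)|/|f_i(x_i)|$ is a finite, continuous seminorm on each $\mathcal D^m_K$, and so on $\mathcal D^m(\Omega)$. But $p(f_i)\ge i$, which contradicts the boundedness of $S$. Thus $S\subset\mathcal D^m_K$ for some $K$, and $S$ is bounded there because $f\mapsto\sup_{|\alpha|\le m}\|\partial^\alpha f\|_\infty$ is a continuous seminorm on $\mathcal D^m(\Omega)$.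
\end{proof}

\subsection{Cutting and periodizing}

For each $i\ge1$ cover the compact set $K_i\setminus\operatorname{int}K_{i-1}$ by finitely many open balls of diameter less than $\frac12$ whose closures lie in the open set $\operatorname{int}K_{i+1}\setminus K_{i-2}$. Enumerate all these balls as $U_1,U_2,\dots$. They cover $\Omega$, and each compact subset of $\Omega$ meets only finitely many of the closures $\overline{U_k}$, since $K_i$ misses those chosen at the stages $i+2,i+3,\dots$. Choose a partition of unity $\chi_k\in C_c^\infty(U_k)$, $\sum_k\chi_k=1$ on $\Omega$, and $\tilde\chi_k\in C_c^\infty(U_k)$ with $\tilde\chi_k=1$ on $\operatorname{supp}\chi_k$. Let $q\colon\mathbb R^n\to\mathbb T^n$ be the quotient map. For $f\in C^m(\Omega)$ and $g\in X$ define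
\[
(A_kf)(q(x))=\sum_{z\in\mathbb Z^n}(\chi_kf)(x+z),\qquad B_kg=\tilde\chi_k\cdot(g\circ q),
\]
where $\chi_kf$ is extended by zero to $\mathbb R^n$. Two distinct points of $U_k$ are at distance less than $\frac12$ and so never differ by an element of $\mathbb Z^n$. Hence at each $x$ at most one term of the sum is nonzero, and $(A_kf)\circ q=\chi_kf$ on $U_k$. Leibniz' rule gives constants $a_k,b_k$ with
\begin{equation}\label{eq:AB}
\|A_kf\|_X\le a_k\max_{|\alpha|\le m}\sup_{\operatorname{supp}\chi_k}|\partial^\alpha f|,\qquad\max_{|\alpha|\le m}\|\partial^\alpha B_kg\|_\infty\le b_k\|g\|_X .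
\end{equation}
So $A_k$ is continuous into $X$ from $C^m(\Omega)$ and from $\mathcal D^m(\Omega)$, and $B_k$ is continuous from $X$ into $\mathcal D^m_{\operatorname{supp}\tilde\chi_k}$, hence into $\mathcal D^m(\Omega)$ and into $C^m(\Omega)$. On $U_k$ we have $B_kA_kf=\tilde\chi_k\chi_kf=\chi_kf$, and both sides vanish off $U_k$. Thus
\begin{equation}\label{eq:sum}
B_kA_kf=\chi_kf,\qquad\sum_kB_kA_kf=f .
\end{equation}
The sum is finite if $f\in\mathcal D^m(\Omega)$, and it converges in $C^m(\Omega)$ if $f\in C^m(\Omega)$, because on each compact set only finitely many terms are nonzero.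

\subsection{Distributions of order at most $m$}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Give $\prod_kX^*$ the product topology and define
\[
\mathcal A\colon\mathcal D'^m(\Omega)\to\prod_kX^*,\quad\mathcal Au=(B_k^*u)_k;\qquad\mathcal B\colon\prod_kX^*\to\mathcal D'^m(\Omega),\quad\langle f,\mathcal B(x_k)\rangle=\sum_k\langle A_kf,x_k\rangle .
\]

\emph{$\mathcal A$ is continuous.} The image $S_k$ of the unit ball of $X$ under $B_k$ is bounded in $\mathcal D^m(\Omega)$, and $\|B_k^*u\|=p_{S_k}(u)$. So each $B_k^*$ is continuous from the strong topology to the norm topology of $X^*$.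

\emph{$\mathcal B$ is well defined and continuous.} Let $S\subset\mathcal D^m(\Omega)$ be bounded. By Lemma~\ref{lem:bounded} it is contained and bounded in some $\mathcal D^m_K$. Let $I_S$ be the set of $k$ such that $A_kf\ne0$ for some $f\in S$. It is finite, because $\operatorname{supp}\chi_k$ meets $K$ for $k\in I_S$. By \eqref{eq:AB}, $C_{k,S}=\sup_{f\in S}\|A_kf\|_X<\infty$, and
\begin{equation}\label{eq:B}
\sup_{f\in S}|\langle f,\mathcal B(x_k)\rangle|\le\sum_{k\in I_S}C_{k,S}\|x_k\| .
\end{equation}
For $S$ the unit ball of $\mathcal D^m_K$ this shows that the linear form $\mathcal B(x_k)$ is defined by a finite sum and is continuous on $\mathcal D^m_K$; as $K$ is arbitrary, $\mathcal B(x_k)\in\mathcal D'^m(\Omega)$. For general $S$ the right side of \eqref{eq:B} is a continuous seminorm on the product, so $\mathcal B$ is continuous.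

\emph{$\mathcal B\mathcal A=\mathrm{id}$.} By \eqref{eq:sum}, $\langle f,\mathcal B\mathcal Au\rangle=\sum_k\langle B_kA_kf,u\rangle=\langle f,u\rangle$.

\emph{Approximation.} Let $K\subset\mathcal D'^m(\Omega)$ be compact, $S\subset\mathcal D^m(\Omega)$ bounded and $\varepsilon>0$. By \eqref{eq:B} the seminorm $p_S$ sees only the coordinates in $I_S$, so the others may be discarded. Choose $l$ with $I_S\subset\{1,\dots,l\}$ and $\varepsilon'>0$ with $\varepsilon'\sum_{k\in I_S}C_{k,S}\le\varepsilon$. The sets $B_k^*(K)\subset X^*$ are norm compact, so Theorem~\ref{thm:torus} gives finite rank operators $T_1,\dots,T_l$ on $X^*$ with $\|T_k\|\le\sqrt2$ and $\sup_{u\in K}\|(T_k-1)B_k^*u\|\le\varepsilon'$. Let $V(x_k)=(T_1x_1,\dots,T_lx_l,0,0,\dots)$ and $U=\mathcal BV\mathcal A$. Then $U$ is continuous of finite rank, $U-1=\mathcal B(V-1)\mathcal A$, and \eqref{eq:B} gives, for $u\in K$,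
\[
p_S(Uu-u)\le\sum_{k\in I_S}C_{k,S}\,\|(T_k-1)B_k^*u\|\le\varepsilon .
\]
The sets $\{p_S\le\varepsilon\}$ form a base of neighborhoods of $0$, so $\mathcal D'^m(\Omega)$ has the approximation property by Lemma~\ref{lem:identity}.

\emph{The net.} For each triple $(K,S,\varepsilon)$ fix one such operator $U_{K,S,\varepsilon}$, and order the triples by inclusion in $K$ and $S$ and by decreasing $\varepsilon$. This order is directed, since finite unions of compact or bounded sets are compact or bounded. If $(K,S,\varepsilon)\ge(K',S',\varepsilon'')$, then $p_{S'}(U_{K,S,\varepsilon}u-u)\le\varepsilon''$ for $u\in K'$; so the net converges to the identity uniformly on compact sets. For every bounded $S'$, every member $U$ of the net and every $u\in\mathcal D'^m(\Omega)$, \eqref{eq:B} and $\|T_k\|\le\sqrt2$ give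
\[
p_{S'}(Uu)\le\sqrt2\sum_{k\in I_{S'}}C_{k,S'}\|B_k^*u\| .
\]
The right side is a continuous seminorm of $u$ that does not depend on $U$, so the net is equicontinuous.
\end{proof}

With $\Omega=\mathbb R^n$ this answers the question of Section~\ref{sec:intro} for all $m\ge0$ and $n\ge1$.

\subsection{Distributions with compact support}

For $\mathcal E'^m(\Omega)$ the finiteness comes from the other side: a bounded set of test functions may involve all the balls $U_k$, but a compact set of functionals involves only finitely many. Accordingly the product is replaced by the algebraic direct sum $\bigoplus_kX^*$ with the locally convex direct sum topology, for which a seminorm or a linear map into a locally convex space is continuous if and only if its restriction to every summand is. The seminorms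
\[
r_c(x)=\sum_kc_k\|x_k\|,\qquad c=(c_k)\ \text{any sequence with}\ c_k\ge0,
\]
are continuous, and they define the topology: a continuous seminorm is bounded by some $c_k\|\cdot\|$ on the $k$-th summand, hence by $r_c$.

\begin{proof}[Proof of Theorem~\ref{thm:E}]
Now $A_k\colon C^m(\Omega)\to X$ and $B_k\colon X\to C^m(\Omega)$, and $p_S$ denotes the seminorm on $\mathcal E'^m(\Omega)$ attached to a bounded set $S\subset C^m(\Omega)$.

\emph{The map $\mathcal Au=(B_k^*u)_k$.} For $u\in\mathcal E'^m(\Omega)$ there are a compact $K_u\subset\Omega$ and $C$ with $|\langle f,u\rangle|\le C\max_{|\alpha|\le m}\sup_{K_u}|\partial^\alpha f|$. So $B_k^*u=0$ whenever $\operatorname{supp}\tilde\chi_k$ misses $K_u$, that is, for all but finitely many $k$, and $\mathcal Au\in\bigoplus_kX^*$. For a sequence $c_k\ge0$ let $S_c$ be the set of all sums $\sum_kc_kB_kg_k$ with $\|g_k\|_X\le1$. On a compact subset of $\Omega$ only finitely many terms are nonzero, so these sums converge in $C^m(\Omega)$, and $S_c$ is bounded by \eqref{eq:AB}. The $g_k$ can be chosen independently and multiplied by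 unimodular constants, so
\[
p_{S_c}(u)=\sup_{\|g_k\|\le1}\Bigl|\sum_kc_k\langle g_k,B_k^*u\rangle\Bigr|=\sum_kc_k\|B_k^*u\|=r_c(\mathcal Au).
\]
Hence $\mathcal A$ is continuous.

\emph{The map $\mathcal B(x_k)=\sum_kA_k^*x_k$.} For bounded $S$ we have $p_S(A_k^*x)\le\sup_{f\in S}\|A_kf\|_X\,\|x\|$, so each $A_k^*$ is continuous into $\mathcal E'^m(\Omega)$, and $\mathcal B$ is continuous on $\bigoplus_kX^*$. By \eqref{eq:sum} and the continuity of $u$, $\langle f,\mathcal B\mathcal Au\rangle=\sum_k\langle B_kA_kf,u\rangle=\langle f,u\rangle$, so $\mathcal B\mathcal A=\mathrm{id}$.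

\emph{Approximation.} Let $K\subset\mathcal E'^m(\Omega)$ be compact and $O$ a neighborhood of $0$. The set $\mathcal A(K)$ is compact, hence bounded. It lies in $\bigoplus_{k\le l}X^*$ for some $l$: otherwise there are $k_1<k_2<\cdots$ and $x^{(i)}\in\mathcal A(K)$ with $x^{(i)}_{k_i}\ne0$, and the continuous seminorm $x\mapsto\sum_ii\,\|x_{k_i}\|/\|x^{(i)}_{k_i}\|$ is at least $i$ at $x^{(i)}$, so it is unbounded on $\mathcal A(K)$. By continuity of $\mathcal B$ there is $c$ with $\mathcal B\{r_c\le1\}\subset O$; choose $\varepsilon'>0$ with $\varepsilon'\sum_{k\le l}c_k\le1$. The sets $B_k^*(K)$ are norm compact, so Theorem~\ref{thm:torus} gives finite rank operators $T_1,\dots,T_l$ on $X^*$ with $\sup_{u\in K}\|(T_k-1)B_k^*u\|\le\varepsilon'$. Let $V(x_k)=(T_1x_1,\dots,T_lx_l,0,0,\dots)$ and $U=\mathcal BV\mathcal A$, a continuous operator of finite rank. For $u\in K$ the $k$-th component of $(V-1)\mathcal Au$ is $(T_k-1)B_k^*u$ if $k\le l$ and $-B_k^*u=0$ if $k>l$. So $r_c((V-1)\mathcal Au)\le1$ and $Uu-u=\mathcal B(V-1)\mathcal Au\in O$. Lemma~\ref{lem:identity} completes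 the proof.
\end{proof}

\section{The structure of $C^m(\mathbb T^n)^*$}\label{sec:structure}

The projection $1-J_\mu Q_\mu$ of Section~\ref{sec:torus} has a range larger than $P$, because it leaves untouched the part of $\nu$ that is singular to $\mu$. To remove the normal component of every measure, we use a family of mutually singular measures so large that nothing is singular to all of them. We prove Theorem~\ref{thm:structure} in four steps. For a family of Banach spaces $(E_\gamma)$ let $(\bigoplus_\gamma E_\gamma)_{\ell_1}$ be the space of families $(z_\gamma)$ with $\sum_\gamma\|z_\gamma\|<\infty$; if all $E_\gamma$ equal $E$ and the index set is $I$ we write $\ell_1(I;E)$. Let $\mathfrak c$ be the cardinality of the continuum.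

\subsection{Decomposition along a maximal singular family}

By Zorn's lemma, every family of mutually singular Borel probability measures on a compact metric space is contained in a maximal one.

\begin{lemma}\label{lem:maximal}
Let $(\mu_\gamma)_{\gamma\in\Gamma}$ be a maximal family of mutually singular Borel probability measures on $\mathbb T^n$. For $\nu\in M^N$ let $h_\gamma$ be the $\mu_\gamma$-density of $\nu$. Then $\nu\mapsto(h_\gamma)_\gamma$ is an isometric isomorphism of $M^N$ onto $(\bigoplus_\gamma L^1_{\mu_\gamma})_{\ell_1}$ with inverse $(h_\gamma)\mapsto\sum_\gamma h_\gamma\mu_\gamma$. The same holds for scalar measures on $[0,1]$. In both cases $|\Gamma|\le\mathfrak c$.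
\end{lemma}

\begin{proof}
Write $\nu=h_\gamma\mu_\gamma+\nu_\gamma$ with $|\nu_\gamma|\perp\mu_\gamma$. For a finite set $\Gamma_0\subset\Gamma$ choose disjoint Borel sets $A_\gamma$, $\gamma\in\Gamma_0$, such that $A_\gamma$ carries $\mu_\gamma$ and $|\nu_\gamma|(A_\gamma)=0$. Then $h_\gamma\mu_\gamma=1_{A_\gamma}\nu$, so $\sum_{\gamma\in\Gamma_0}\|h_\gamma\|_1\le\|\nu\|$. Hence $\sum_\gamma h_\gamma\mu_\gamma$ converges absolutely; let $\rho=\nu-\sum_\gamma h_\gamma\mu_\gamma$. For fixed $\gamma_0$ the measures singular to $\mu_{\gamma_0}$ form a closed subspace, which contains $\rho=\nu_{\gamma_0}-\sum_{\gamma\ne\gamma_0}h_\gamma\mu_\gamma$. If $\rho\ne0$, then $|\rho|/\|\rho\|$ could be added to the family, contrary to maximality. So $\nu=\sum_\gamma h_\gamma\mu_\gamma$, and the triangle inequality gives $\|\nu\|=\sum_\gamma\|h_\gamma\|_1$. Conversely, if $\sum_\gamma\|z_\gamma\|_1<\infty$, the $\mu_{\gamma_0}$-density of $\sum_\gamma z_\gamma\mu_\gamma$ is $z_{\gamma_0}$, since the other terms sum to a measure singular to $\mu_{\gamma_0}$. Nothing here is specific to $\mathbb T^n$.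 Finally, a measure is determined by its integrals of countably many continuous functions, so there are at most $\mathfrak c$ measures.
\end{proof}

\subsection{The projection onto $P$}

Fix a maximal family $(\mu_\gamma)_{\gamma\in\Gamma}$ on $\mathbb T^n$, write $\pi_\gamma,\sigma_\gamma,Z_\gamma,Q_\gamma$ for the objects attached to $\mu_\gamma$, and let $\Lambda=(\bigoplus_\gamma Z_\gamma)_{\ell_1}$. Define
\[
Qu=(Q_\gamma u)_\gamma,\qquad J(z_\gamma)=D^*\Bigl(\sum_\gamma z_\gamma\mu_\gamma\Bigr).
\]
Let $u=j^*y+D^*\nu$ as in Lemma~\ref{lem:rep}, with densities $h_\gamma$. Then $Q_\gamma u=\sigma_\gamma h_\gamma$ and $\sum_\gamma\|\sigma_\gamma h_\gamma\|_1\le\|\nu\|\le\|u\|$, so $Q\colon X^*\to\Lambda$ is a contraction, and $Q|_P=0$ by Lemma~\ref{lem:QJ}. By Lemma~\ref{lem:maximal}, $J\colon\Lambda\to X^*$ is a contraction and $QJ=1$. Moreover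
\[
(1-JQ)u=j^*y+\sum_\gamma D^*(\pi_\gamma h_\gamma\,\mu_\gamma).
\]
Each term of the absolutely convergent series lies in $P$ by Lemma~\ref{lem:proj}, so $(1-JQ)u\in P$, and $\|(1-JQ)u\|\le\|y\|+\sum_\gamma\|h_\gamma\|_1=\|u\|$. Since $1-JQ$ is the identity on $P$, it is a projection onto $P$, of norm one if $P\ne0$. The map $u\mapsto((1-JQ)u,Qu)$ is an isomorphism of $X^*$ onto $P\oplus\Lambda$ with inverse $(p,z)\mapsto p+Jz$.

\subsection{The complement is $M([0,1])$}

We use the following textbook facts on a finite positive Borel measure $\tau$ on a compact metric space. It has countably many atoms (points of positive mass) and is the sum of its atomic part and a diffuse part, which gives mass zero to every point. By the isomorphism theorem for measure algebras, $L^1(\tau)$ is isometric to $L^1[0,1]$ if $\tau$ is diffuse and nonzero. So $L^1(\tau)$ is isometric to the $\ell_1$-sum of $\ell_1(\text{atoms})$ and either $0$ or $L^1[0,1]$.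

\emph{The form of $\Lambda$.} Fix $\gamma$ and let $R_k=\{x:\operatorname{rank}\sigma_\gamma(x)=k\}$, a Borel set because the rank of a projection is its trace. Order the $k$-element sets of columns lexicographically. The set of $x\in R_k$ at which a given set is the first one with linearly independent columns of $\sigma_\gamma(x)$ is Borel, as independence means that a Gram determinant is nonzero. On each of these finitely many pieces, the Gram--Schmidt process gives Borel fields $v_1,\dots,v_k$ that form an orthonormal basis of the range of $\sigma_\gamma(x)$. The map $(w_1,\dots,w_k)\mapsto\sum_iw_iv_i$ is an isometry of $L^1(\mu_\gamma|_{R_k};\ell_2^k)$ onto the elements of $Z_\gamma$ that vanish off $R_k$, and $Z_\gamma$ is the $\ell_1$-sum of these subspaces over $k=1,\dots,N$. Since $|w|\le\sum_i|w_i|\le\sqrt N\,|w|$ on $\mathbb C^k$, the space $Z_\gamma$ is isomorphic, with constant at most $\sqrt N$, to $L^1(\tau_\gamma)$, where $\tau_\gamma$ is the measure on a finite disjoint union of copies of $\mathbb T^n$ that consists of $k$ copies of $\mu_\gamma|_{R_k}$ for each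 $k$. Note that $\tau_\gamma\neq0$ if $Z_\gamma\ne0$, that $\tau_\gamma$ is diffuse if $\mu_\gamma$ is, and that it is atomic if $\mu_\gamma$ is. The constant $\sqrt N$ does not depend on $\gamma$, so the isomorphisms add up to
\begin{equation}\label{eq:Lambda}
\Lambda\cong\ell_1(I)\oplus_1\ell_1(I';L^1[0,1]),
\end{equation}
where $I$ is the disjoint union of the sets of atoms of the $\tau_\gamma$ and $I'$ is the set of $\gamma$ for which $\tau_\gamma$ has a nonzero diffuse part. As $|\Gamma|\le\mathfrak c$, we have $|I|,|I'|\le\mathfrak c$. The right side of \eqref{eq:Lambda} depends only on the cardinalities of $I$ and $I'$, so it remains to choose the family such that both equal $\mathfrak c$, and to see that $M([0,1])$ has the same form.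

\emph{Many diffuse measures on a null set.} Let $K_0\subset[0,\frac12]$ be the middle-thirds Cantor set scaled by $\frac12$. It is compact, Lebesgue-null, and homeomorphic to $\{0,1\}^{\mathbb N}$, hence to $\{0,1\}^{\mathbb N}\times\{0,1\}^{\mathbb N}$; let $\theta$ be a homeomorphism of the latter onto $K_0$. Let $\beta$ be the coin-tossing measure on $\{0,1\}^{\mathbb N}$, which is diffuse. For $s\in\{0,1\}^{\mathbb N}$ let $\kappa_s=\theta_*(\delta_s\otimes\beta)$. The $\kappa_s$ are $\mathfrak c$ diffuse probability measures carried by the disjoint compact sets $\theta(\{s\}\times\{0,1\}^{\mathbb N})$, so they are mutually singular, and they are singular to all point masses.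

\emph{The form of $M([0,1])$.} Take a maximal family on $[0,1]$ that contains all point masses and all $\kappa_s$. Every member that is not a point mass is singular to all point masses, hence diffuse, and there are exactly $\mathfrak c$ such members. By Lemma~\ref{lem:maximal}, $M([0,1])$ is isometric to $\ell_1(I)\oplus_1\ell_1(I';L^1[0,1])$ with $|I|=|I'|=\mathfrak c$.

\emph{The choice of the family on $\mathbb T^n$.} Regard $K_0$ as a subset of $\mathbb T$ and put $\lambda_s=\kappa_s\otimes\delta_0\otimes\dots\otimes\delta_0$ on $\mathbb T^n$. The $\lambda_s$ are again diffuse and mutually singular. Choose the maximal family $(\mu_\gamma)$ to contain all $\delta_x$, $x\in\mathbb T^n$, and all $\lambda_s$. Each of these measures $\tau$ is carried by a set $K\times\mathbb T^{n-1}$ with $K\subset\mathbb T$ compact and null, namely $K=\{x_1\}$ or $K=K_0$, and we claim that $Z_\tau\ne0$. For $m=0$ this is Example~\ref{ex:fields}(i). For $m\ge1$, Lemma~\ref{lem:null}(b) says that $e_\alpha\tau\notin\mathcal N$ for $\alpha=(m,0,\dots,0)$, so $\sigma_\tau e_\alpha\ne0$ by \eqref{eq:sigma}.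 Thus each $\delta_x$ contributes at least one element to $I$ and each $\lambda_s$ contributes an element to $I'$. So $|I|=|I'|=\mathfrak c$, $\Lambda\cong M([0,1])$, and $X^*\cong P\oplus M([0,1])$.

\subsection{The space $P$ and its dual}

Let $m\ge1$. By Lemma~\ref{lem:fejer} the trigonometric polynomials are dense in $P$ and $C^\infty(\mathbb T^n)\subset P$. So $P$ is separable and is the closure of $C^\infty(\mathbb T^n)$ in $X^*$. We show that $G\in P^*$ corresponds to $g\in W^{m,\infty}(\mathbb T^n)$ through
\begin{equation}\label{eq:G}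
G(\varphi)=\int g\varphi\,dx,\qquad\varphi\in C^\infty(\mathbb T^n).
\end{equation}

Let $G\in P^*$. For $\varphi\in C^\infty(\mathbb T^n)$, $|\alpha|\le m$ and $f\in X$, integration by parts gives $|\int f\,\partial^\alpha\varphi|=|\int\partial^\alpha f\,\varphi|\le\|f\|_X\|\varphi\|_{L^1}$. So $\|\partial^\alpha\varphi\|_{X^*}\le\|\varphi\|_{L^1}$ and $|G(\partial^\alpha\varphi)|\le\|G\|\,\|\varphi\|_{L^1}$. Since $C^\infty(\mathbb T^n)$ is dense in $L^1(\mathbb T^n)$, whose dual is $L^\infty(\mathbb T^n)$, there are unique $g_\alpha\in L^\infty$ with $\|g_\alpha\|_\infty\le\|G\|$ and $G(\partial^\alpha\varphi)=\int g_\alpha\varphi$ for all smooth $\varphi$. The function $g=g_0$ satisfies \eqref{eq:G}, and applying \eqref{eq:G} to $\partial^\alpha\varphi$ gives $\int g\,\partial^\alpha\varphi=\int g_\alpha\varphi$, which means that $g$ has the weak derivative $\partial^\alpha g=(-1)^{|\alpha|}g_\alpha$. Thus $g\in W^{m,\infty}$ and $\|g\|_{W^{m,\infty}}\le\|G\|$. The linear map $G\mapsto g$ is injective because $C^\infty(\mathbb T^n)$ is dense in $P$.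

Conversely, let $g\in W^{m,\infty}$. The trigonometric polynomials $F_kg=\Phi_k*g$ satisfy $\partial^\alpha F_kg=\Phi_k*\partial^\alpha g$, so each of their derivatives of order at most $m$ is bounded by $\|g\|_{W^{m,\infty}}$, and $\|F_kg\|_X\le\sqrt N\,\|g\|_{W^{m,\infty}}$. For smooth $\varphi$, the evenness of $\Phi_k$ and \eqref{eq:fejer} give $\int(F_kg)\varphi=\int g\,F_k\varphi\to\int g\varphi$. Hence
\[
\Bigl|\int g\varphi\,dx\Bigr|=\lim_k|\langle F_kg,\varphi\rangle|\le\sqrt N\,\|g\|_{W^{m,\infty}}\|\varphi\|_{X^*},
\]
and \eqref{eq:G} defines a functional on $C^\infty(\mathbb T^n)$ that extends by density to $G\in P^*$ with $\|G\|\le\sqrt N\,\|g\|_{W^{m,\infty}}$. So $G\mapsto g$ is an isomorphism of $P^*$ onto $W^{m,\infty}(\mathbb T^n)$. Taking duals in $X^*\cong P\oplus M([0,1])$ gives $X^{**}\cong W^{m,\infty}(\mathbb T^n)\oplus M([0,1])^*$, which completes the proof of Theorem~\ref{thm:structure}.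

\begin{thebibliography}{9}
\bibitem{Schwartz} Schwartz, lectures, 1958,
\texttt{https://mathweb.tifr.res.in/sites/default/files/publications/ln/tifr11.pdf}
\end{thebibliography}
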